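\title{Nonexistence at the critical exponent for polyharmonic Dirichlet problems outside a ball}

\begin{abstract}
We study nonnegative classical solutions of $(-\Delta)^m u=u^p$ in the exterior of the unit ball of $\mathbb R^N$, $N>2m$, $p>1$, with zero Dirichlet conditions. We prove that a nontrivial solution exists if and only if $p>\frac{N+2m}{N-2m}$. The nonexistence part assumes neither symmetry nor any behavior at infinity; in particular, the biharmonic problem has no nontrivial nonnegative solution at the critical exponent $p=\frac{N+4}{N-4}$. The proof turns the problem into an integral equation in the punctured ball with Boggio's Green function as kernel. One inequality for this kernel drives two reflection arguments, which give radial symmetry and monotonicity in the logarithmic variable, and a conserved energy then yields a contradiction.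
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B=\{x\in\mathbb R^N:|x|<1\}$ and let $\nu$ be the unit outward normal of $\partial B$ relative to $B$. For an integer $m\ge1$ with $N>2m$ and a real number $p>1$, consider
\begin{equation}\label{eq:ext}
(-\Delta)^mu=u^p\ \text{ in }\mathbb R^N\setminus\overline B,\qquad \partial_\nu^ju=0\ \text{ on }\partial B\quad(0\le j\le m-1).
\end{equation}
A \emph{classical solution} is a function $u\in C^{2m}(\mathbb R^N\setminus B)$ that satisfies \eqref{eq:ext} pointwise; since $B$ is open, the regularity is required up to $\partial B$. It is \emph{nontrivial} if $u\not\equiv0$. Nothing is assumed about $u$ at infinity. Put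
\[
p_m=\frac{N+2m}{N-2m}.
\]

For $m=2$, so $N\ge5$, the problem reads $\Delta^2u=u^p$ outside $\overline B$ and $u=\partial_\nu u=0$ on $\partial B$, and the following is known.
\begin{itemize}
\item[(i)] For $1<p<\frac{N+4}{N-4}$ there is no nontrivial nonnegative classical solution, without any assumption on symmetry or on the behavior at infinity.
\item[(ii)] For $p=\frac{N+4}{N-4}$ there is no nontrivial nonnegative classical \emph{radial} solution.
\item[(iii)] For $p>\frac{N+4}{N-4}$ there is a unique positive radial solution $u\in C^4(\mathbb R^N\setminus B)$.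
\end{itemize}
The question, which we take from \cite{Liouville}, is whether the word ``radial'' can be removed from (ii). It can.

\begin{theorem}\label{thm:A}
Let $N\ge5$ and $p=\frac{N+4}{N-4}$. If $u\ge0$ is a classical solution of $\Delta^2u=u^p$ in $\mathbb R^N\setminus\overline B$ with $u=\partial_\nu u=0$ on $\partial B$, then $u\equiv0$.
\end{theorem}

This is the case $m=2$, $p=p_2$ of a statement for all orders and all exponents.

\begin{theorem}\label{thm:B}
Let $m\ge1$, $N>2m$ and $p>1$. Problem \eqref{eq:ext} has a nontrivial nonnegative classical solution if and only if $p>p_m$. If $p>p_m$, there is a positive radial one.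
\end{theorem}

The proof of Theorem~\ref{thm:B} uses none of (i)--(iii), so it also gives an independent proof of (ii).

Three features make the critical case delicate. First, the equation alone is no obstruction: for $p=p_m$ a multiple of $|x|^{-(N-2m)/2}$ solves it in $\mathbb R^N\setminus\{0\}$ (Section~\ref{sec:forms}), so the boundary conditions must be used in an essential way. Second, they are hard to use through the maximum principle. Take $m=2$ and set $f=-\Delta u$, so that $-\Delta f=u^p\ge0$. On $\partial B$ the conditions $u=\partial_ru=0$ give $\Delta u=\partial_r^2u$, and $u\ge0$ forces $\partial_r^2u\ge0$; thus $f\le0$ on $\partial B$, the wrong sign for concluding $f\ge0$. Third, since the domain and the equation are rotation invariant, one would like to show that solutions are radial by moving a hyperplane in from infinity and comparing $u$ with its reflection; but this requires knowledge of $u$ at infinity, and none is given.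

The proof deals with these points as follows. The Kelvin transform moves infinity to the center of the ball (Section~\ref{sec:forms}). A test function estimate shows that the puncture carries no mass, so the transformed solution satisfies an integral equation whose kernel is the explicit positive Green function of the ball (Section~\ref{sec:green}). This kernel contains the boundary conditions, and a four-point inequality for it replaces the maximum principle. For $p\le p_m$ the inequality is used twice: reflections in hyperplanes show that the solution is radial (Section~\ref{sec:radial}), and reflections in the variable $t=\log|x|$ show that $|x|^{(N-2m)/2}u$ is nondecreasing in $|x|$ (Section~\ref{sec:monotone}). Monotonicity contradicts a decay estimate when $p<p_m$ and a conserved energy when $p=p_m$ (Section~\ref{sec:contra}). Section~\ref{sec:model} shows the mechanism by hand for $m=1$, and Section~\ref{sec:exist} proves existence for $p>p_m$.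

Throughout, $p'=p/(p-1)$, $|D|$ is the Lebesgue measure of $D$, $f^+=\max\{f,0\}$, and $C$ denotes positive constants that may change from line to line.

\section{Exterior domain, half-cylinder, punctured ball}\label{sec:forms}

The role of $p_m$ is best seen in logarithmic polar coordinates. Let
\[
\gamma=\frac{N-2m}2>0,\qquad \gamma_i=\gamma+2i\quad(0\le i\le m-1),\qquad \sigma=\gamma\,(p_m-p)=\frac{N+2m}2-p\gamma ,
\]
let $\Delta_S$ be the Laplace--Beltrami operator of $S^{N-1}$, and define on the cylinder $\mathbb R\times S^{N-1}$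
\[
\mathcal L=\prod_{i=0}^{m-1}\big[-(\partial_t+\gamma_i)(\partial_t-\gamma_{m-1-i})-\Delta_S\big].
\]

\begin{lemma}\label{lem:cyl}
Let $W=W(t,\omega)$ be of class $C^{2m}$ and write $x=r\omega$ with $r=|x|$, $\omega\in S^{N-1}$. Then
\[
(-\Delta)^m\big(r^{-\gamma}W\big)=r^{-\gamma-2m}\,\mathcal LW
\]
holds both for the substitution $r=e^{-t}$ and for the substitution $r=e^{t}$.
\end{lemma}

\begin{proof}
In polar coordinates $\Delta=r^{-2}[(r\partial_r)^2+(N-2)r\partial_r+\Delta_S]$. If $r=e^{-t}$, then $r\partial_r(r^{-\alpha}W)=-r^{-\alpha}(\partial_t+\alpha)W$, hence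
\[
-\Delta(r^{-\alpha}W)=r^{-\alpha-2}\big[-(\partial_t+\alpha)\big(\partial_t-(N-2-\alpha)\big)-\Delta_S\big]W .
\]
Apply this with $\alpha=\gamma_0,\gamma_1,\dots,\gamma_{m-1}$ in turn and note that $N-2-\gamma_i=\gamma_{m-1-i}$. If $r=e^t$, then $\partial_t$ is replaced by $-\partial_t$. This turns the factor with index $i$ into the factor with index $m-1-i$, and the factors commute, so $\mathcal L$ is unchanged.
\end{proof}

Given $u$ on $\mathbb R^N\setminus B$, define $W$ on $[0,\infty)\times S^{N-1}$ and $v$ on $\overline B\setminus\{0\}$ by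
\begin{equation}\label{eq:three}
u(e^t\omega)=e^{-\gamma t}W(t,\omega),\qquad v(e^{-t}\omega)=e^{\gamma t}W(t,\omega).
\end{equation}
Then $v(y)=|y|^{2m-N}u(y/|y|^2)$ is the Kelvin transform of $u$. By Lemma~\ref{lem:cyl} with $r=e^t$, the equation $(-\Delta)^mu=u^p$ says $e^{-(\gamma+2m)t}\mathcal LW=e^{-p\gamma t}W^p$, that is, $\mathcal LW=e^{\sigma t}W^p$. By Lemma~\ref{lem:cyl} with $|y|=e^{-t}$, this in turn says
\begin{equation}\label{eq:ball}
(-\Delta)^mv=V\ \text{ in }B\setminus\{0\},\qquad V:=|y|^{-\gamma-2m}e^{\sigma t}W^p=|y|^{-2\sigma}v^p .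
\end{equation}
The changes of variables are smooth and invertible up to $t=0$, so $u\in C^{2m}(\mathbb R^N\setminus B)$ if and only if $v\in C^{2m}(\overline B\setminus\{0\})$. By the product and chain rules, the radial derivatives of $u$ of order at most $m-1$ vanish on $\partial B$ if and only if the same holds for $v$, and if and only if $\partial_t^jW(0,\cdot)=0$ for $j\le m-1$. We refer to each of these as the \emph{Dirichlet conditions}.

If $u$ is radial, then $W=w(t)$, and collecting the factors $\gamma_i+\partial_t$ and $\gamma_i-\partial_t$ in $\mathcal L$ gives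
\begin{equation}\label{eq:ode}
Lw=e^{\sigma t}w^p,\qquad L=\prod_{i=0}^{m-1}(\gamma_i^2-\partial_t^2)=\sum_{j=0}^m(-1)^jc_j\partial_t^{2j},
\end{equation}
with $c_m=1$ and $c_0=\prod_i\gamma_i^2>0$. For $m=2$ we have $\gamma_0=\frac{N-4}2$, $\gamma_1=\frac N2$, and $L=\partial_t^4-\frac{N^2-4N+8}2\,\partial_t^2+\frac{N^2(N-4)^2}{16}$.

The sign of $\sigma$ separates three regimes. If $p<p_m$, the weight $e^{\sigma t}$ grows and forces $W$ to be small on average for large $t$. If $p>p_m$, it decays, which will give compactness. If $p=p_m$, the equation on the cylinder is invariant under translations and reflections in $t$, and it has the constant solution $W\equiv c_0^{1/(p-1)}$, which is the solution $c_0^{1/(p-1)}|x|^{-\gamma}$ mentioned in the introduction.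

\section{The case $m=1$ and reflections of the half-line}\label{sec:model}

Let $m=1$, $p=p_1$, and let $u$ be radial. Then $\gamma=\frac{N-2}2$, $p=\frac{\gamma+2}\gamma$, and the problem is
\begin{equation}\label{eq:model}
-w''+\gamma^2w=w^p\ \text{ on }(0,\infty),\qquad w(0)=0,\qquad w\ge0 .
\end{equation}
The quantity $E=-\frac12w'^2+\frac{\gamma^2}2w^2-\frac1{p+1}w^{p+1}$ is constant, and $E(0)=-\frac12w'(0)^2\le0$. Suppose we knew that $w$ increases to a finite limit $\ell>0$ and that $w',w''\to0$. Then $\ell^p=\gamma^2\ell$, so $E\to\gamma^2\ell^2(\frac12-\frac1{p+1})>0$, which is absurd. For $m=1$ the relation $E=\text{const}$ determines $|w'|$ as a function of $w$ and one could argue in the phase plane. For $m\ge2$ it is a single relation among $w,w',\dots,w^{(2m-1)}$, and the limit at infinity must be identified in another way. So we ask for a proof of monotonicity that does not depend on the order of the equation.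

Monotonicity must come from the boundary condition: on the whole line, $w_0=(\cosh t)^{-\gamma}$ satisfies $w_0''=\gamma^2w_0-\gamma(\gamma+1)w_0^p$, so a multiple of $w_0$ is a positive solution that is not monotone. To build the boundary condition into the equation, use the Green function of $\gamma^2-\partial_t^2$ on the half-line,
\[
K(t,s)=\frac1{2\gamma}\big(e^{-\gamma|t-s|}-e^{-\gamma(t+s)}\big),
\]
and assume for the moment that $w(t)=\int_0^\infty K(t,s)w(s)^p\,ds$. This says that $w$ contains no multiple of the homogeneous solution $\sinh\gamma t$, which corresponds to the harmonic function $u=\frac12(1-|x|^{2-N})$; Section~\ref{sec:green} proves the analogous fact in general.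

To say that $w$ is nondecreasing is to say that $w(t)\le w(t^\lambda)$ for all $0<t<\lambda$, where $t^\lambda=2\lambda-t$ is the reflection of $t$ in $\lambda$. In $w(t^\lambda)-w(t)$, a source point $s\in(0,\lambda)$ and its mirror image $s^\lambda$ enter with the coefficients $b$ and $a$, where
\begin{equation}\label{eq:ab1}
a=K(t^\lambda,s^\lambda)-K(t,s^\lambda),\qquad b=K(t^\lambda,s)-K(t,s).
\end{equation}
Since $|t^\lambda-s^\lambda|=|t-s|<2\lambda-t-s=|t-s^\lambda|=|t^\lambda-s|$, we find
\begin{align*}
2\gamma a&=\big(e^{-\gamma|t-s|}-e^{-\gamma(2\lambda-t-s)}\big)+\big(e^{-\gamma t}-e^{-\gamma t^\lambda}\big)e^{-\gamma s^\lambda}>0,\\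
2\gamma(a+b)&=\big(e^{-\gamma t}-e^{-\gamma t^\lambda}\big)\big(e^{-\gamma s}+e^{-\gamma s^\lambda}\big)>0 .
\end{align*}
In $a+b$ the whole-line kernel $e^{-\gamma|t-s|}$ cancels, and the strict sign is produced by the boundary term $e^{-\gamma(t+s)}$ alone. Moreover $a\le K(t^\lambda,s^\lambda)\le\frac1{2\gamma}e^{-\gamma|t-s|}$, and for $s>2\lambda$ the function $K(\cdot,s)=\frac1\gamma e^{-\gamma s}\sinh(\gamma\,\cdot)$ is increasing on $(0,2\lambda)$. These three properties are all that is needed.

\begin{lemma}\label{lem:reflect}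
Let $p>1$, $\sigma\ge0$, $0\le\kappa\in L^1(\mathbb R)$, and let $K(t,s)\ge0$ be measurable and finite for $t,s>0$, $t\ne s$. Assume that for all $0<t<\lambda$, with $a,b$ as in \eqref{eq:ab1},
\begin{itemize}
\item[(K1)] $0<a\le\kappa(t-s)$ for $s\in(0,\lambda)$, $s\ne t$;
\item[(K2)] $a+b>0$ for $s\in(0,\lambda)$, $s\ne t$;
\item[(K3)] $K(t^\lambda,s)\ge K(t,s)$ for $s>2\lambda$.
\end{itemize}
Let $w\in C([0,\infty))$ be positive on $(0,\infty)$ and satisfy $w(t)=\int_0^\infty K(t,s)F(s)\,ds$ for $t>0$, where $F(s)=e^{\sigma s}w(s)^p$. Then $w$ is nondecreasing.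
\end{lemma}

\begin{proof}
For $0<t<\lambda$ let $z_\lambda(t)=w(t)-w(t^\lambda)$, and let $P_\lambda=\{t\in(0,\lambda):z_\lambda(t)>0\}$ and $M_\lambda=\max_{[0,\lambda]}w$. We must show that $P_\lambda=\emptyset$ for all $\lambda>0$.

\emph{The basic inequality.} Split $(0,\infty)$ at $\lambda$ and $2\lambda$, substitute $s\mapsto s^\lambda$ on $(\lambda,2\lambda)$, and drop the part over $(2\lambda,\infty)$ by (K3). This gives $-z_\lambda(t)\ge\int_0^\lambda[aF(s^\lambda)+bF(s)]\,ds$, or
\begin{equation}\label{eq:basic1}
z_\lambda(t)\le\int_0^\lambda a\,[F(s)-F(s^\lambda)]\,ds-\int_0^\lambda(a+b)F(s)\,ds .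
\end{equation}
Both integrals converge, because $F$ is bounded on $[0,2\lambda]$, $a\le\kappa(t-s)$, and $|b|F$ is bounded by the integrands that define $w(t)$ and $w(t^\lambda)$. Since $\sigma\ge0$ and $s^\lambda>s$,
\begin{equation}\label{eq:weight1}
F(s)-F(s^\lambda)\le e^{\sigma s}\big[w(s)^p-w(s^\lambda)^p\big]\le p\,e^{\sigma\lambda}M_\lambda^{p-1}z_\lambda^+(s);
\end{equation}
indeed the bracket is nonpositive off $P_\lambda$, and on $P_\lambda$ we have $w(s^\lambda)<w(s)\le M_\lambda$ and use the mean value theorem.

\emph{Small bad sets are empty.} Let $S=\sup z_\lambda^+\le M_\lambda$. By \eqref{eq:basic1}, \eqref{eq:weight1}, (K1) and (K2),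
\[
S\le p\,e^{\sigma\lambda}M_\lambda^{p-1}\Big(\sup_t\int_{P_\lambda}\kappa(t-s)\,ds\Big)S .
\]
Because $\kappa\in L^1$, the integral of $\kappa$ over a set is uniformly small when the measure of the set is small. Hence for each $\Lambda>0$ there is $\delta(\Lambda)>0$ such that $\lambda\le\Lambda$ and $|P_\lambda|<\delta(\Lambda)$ imply $S=0$, that is, $P_\lambda=\emptyset$.

\emph{Continuation.} Since $|P_\lambda|\le\lambda$, we have $P_\lambda=\emptyset$ for small $\lambda$. Let $\lambda_0=\sup\{\lambda:P_\mu=\emptyset\text{ for all }\mu\in(0,\lambda]\}$ and suppose $\lambda_0<\infty$. Letting $\mu\uparrow\lambda_0$ gives $z_{\lambda_0}\le0$. Then the first integral in \eqref{eq:basic1} is nonpositive by \eqref{eq:weight1}, and the second is positive by (K2), so $z_{\lambda_0}<0$ on $(0,\lambda_0)$. Let $\delta=\delta(\lambda_0+1)$ and $0<\varepsilon<\min\{\delta/4,\lambda_0/2\}$. By uniform continuity, $z_\lambda<0$ on $[\varepsilon,\lambda_0-\varepsilon]$ for $\lambda>\lambda_0$ close to $\lambda_0$, so $|P_\lambda|\le2\varepsilon+\lambda-\lambda_0<\delta$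 and $P_\lambda=\emptyset$. This contradicts the definition of $\lambda_0$.
\end{proof}

The strict inequality (K2) is what prevents the reflection point from stopping. For the whole-line kernel $a+b=0$, and the process does stop at the maximum of $(\cosh t)^{-\gamma}$, about which that solution is symmetric. The rest of the nonexistence proof supplies, for every $m$, an integral equation whose kernel has the same structure, first in the ball and then on the half-line.

\section{The Green function and the integral equation}\label{sec:green}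

Let $\theta(x)=1-|x|^2$. We recall Boggio's formula \cite{Boggio}, \cite[Lemma 2.27]{GGS}: there is a constant $c=c(m,N)>0$ such that every $\varphi\in C^{2m}(\overline B)$ with $\partial_\nu^j\varphi=0$ on $\partial B$ for $j\le m-1$ satisfies $\varphi(x)=\int_BG(x,y)(-\Delta)^m\varphi(y)\,dy$ for $x\in B$, where
\[
G(x,y)=2c\,|x-y|^{2m-N}\int_1^{[x,y]/|x-y|}(z^2-1)^{m-1}z^{1-N}\,dz,\qquad [x,y]^2=|x-y|^2+\theta(x)\theta(y).
\]
The substitution $z^2=1+q/|x-y|^2$ separates the two quantities on which $G$ depends:
\begin{equation}\label{eq:GH}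
G(x,y)=c\,H\big(|x-y|^2,\theta(x)\theta(y)\big),\qquad H(d,\tau)=\int_0^\tau q^{m-1}(d+q)^{-N/2}\,dq .
\end{equation}
For $m=1$ this gives $H(d,\tau)=\gamma^{-1}(d^{-\gamma}-(d+\tau)^{-\gamma})$, so $G$ is a multiple of $|x-y|^{2-N}-[x,y]^{2-N}$, the Green function of the Laplacian. In general $H$ is smooth and positive on $(0,\infty)^2$, and the formula shows:
\begin{itemize}
\item[(H1)] $H$ is strictly increasing in $\tau$ and strictly decreasing in $d$; for $\tau<\tau'$ the increment $H(d,\tau')-H(d,\tau)=\int_\tau^{\tau'}q^{m-1}(d+q)^{-N/2}dq$ is strictly decreasing in $d$.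
\item[(H2)] $H(\mu d,\mu\tau)=\mu^{-\gamma}H(d,\tau)$ for $\mu>0$.
\item[(H3)] $H(d,\tau)\le C_0\,d^{-\gamma}$ with $C_0=\int_0^\infty q^{m-1}(1+q)^{-N/2}dq$, finite since $N>2m$.
\end{itemize}
Thus $0<G(x,y)\le cC_0|x-y|^{2m-N}$ for $x\ne y$ in $B$, and $G$ grows when the two points move closer together or farther from $\partial B$.

The next lemma is the counterpart of the computation of $a$ and $a+b$ in Section~\ref{sec:model}. Think of two points and their mirror images: $d$ is the squared distance between points on the same side of the mirror, $\bar d$ between points on opposite sides, and $\alpha,\beta$ are the values of $\theta$ at the two points, which increase to $\alpha',\beta'$ under reflection.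

\begin{lemma}[Four-point inequality]\label{lem:four}
Let $0<d<\bar d$, $0<\alpha<\alpha'$, $0<\beta<\beta'$, and put
\[
a_H=H(d,\alpha'\beta')-H(\bar d,\alpha\beta'),\qquad b_H=H(\bar d,\alpha'\beta)-H(d,\alpha\beta).
\]
Then $0<a_H\le C_0d^{-\gamma}$ and $a_H+b_H>0$.
\end{lemma}

\begin{proof}
The bounds on $a_H$ follow from (H1) and (H3). Since $\alpha\beta<\alpha'\beta'$, the last part of (H1) gives $H(d,\alpha'\beta')-H(d,\alpha\beta)>H(\bar d,\alpha'\beta')-H(\bar d,\alpha\beta)$. Therefore
\[
a_H+b_H>\big[H(\bar d,\alpha'\beta')-H(\bar d,\alpha\beta')\big]+\big[H(\bar d,\alpha'\beta)-H(\bar d,\alpha\beta)\big]>0 . \qedhere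
\]
\end{proof}

Boggio's formula cannot be applied to $v$ directly, because $v$ may be singular at $0$. The danger is concrete: $v$ might differ from $\int_BG(\cdot,y)V(y)\,dy$ by a multiple of $G(\cdot,0)$, which by (H2) behaves like $|y|^{2m-N}$ near $0$ and corresponds to a function $u$ with a positive limit at infinity. On the annulus $A_\varepsilon=\{\varepsilon<|y|<2\varepsilon\}$ such a singularity makes $\varepsilon^{-2m}\int_{A_\varepsilon}v$ stay of order one. The nonlinearity forces this quantity to tend to zero, for every $p>1$.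

\begin{proposition}\label{prop:rep}
Let $p>1$ and let $v\in C^{2m}(\overline B\setminus\{0\})$, $v\ge0$, $v\not\equiv0$, satisfy \eqref{eq:ball} and the Dirichlet conditions. Then $V\in L^1(B)$ and
\begin{equation}\label{eq:rep}
v(x)=\int_BG(x,y)V(y)\,dy>0\qquad(x\in B\setminus\{0\}).
\end{equation}
\end{proposition}

\begin{proof}
\emph{An estimate on annuli.} Let $0\le\varphi\le1$ be measurable. Write $v\varphi^{1/p}=(V\varphi)^{1/p}|y|^{2\sigma/p}$ and apply H\"older's inequality on $A_\varepsilon$, where $|y|$ is comparable to $\varepsilon$: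
\begin{equation}\label{eq:annulus}
\varepsilon^{-2m}\int_{A_\varepsilon}v\varphi^{1/p}\le C\varepsilon^{-2m+2\sigma/p+N/p'}\Big(\int_{A_\varepsilon}V\varphi\Big)^{1/p}=C\varepsilon^{2m/p}\Big(\int_{A_\varepsilon}V\varphi\Big)^{1/p}.
\end{equation}
Indeed, $p$ times the exponent is $-2mp+(N+2m)-p(N-2m)+N(p-1)=2m$.

\emph{Integrability.} Let $\eta\in C^\infty(\mathbb R^N)$ with $0\le\eta\le1$, $\eta=0$ on $\{|y|\le1\}$, $\eta=1$ on $\{|y|\ge2\}$, and let $\eta_\varepsilon=\eta(\cdot/\varepsilon)$. Let $\zeta\in C_c^\infty(B)$ with $0\le\zeta\le1$, $\zeta=1$ on $\{|y|\le\frac12\}$, $\zeta=0$ on $\{|y|\ge\frac34\}$. Fix an integer $k\ge2mp'$, so that $k-2m\ge k/p$, and for $\varepsilon<\frac18$ let $\varphi=(\eta_\varepsilon\zeta)^k\in C_c^\infty(B\setminus\{0\})$. On $A_\varepsilon$ we have $\varphi=\eta_\varepsilon^k$, and every term of a derivative of order $2m$ of $\eta_\varepsilon^k$ contains the factor $\eta_\varepsilon^{k-2m}\le\varphi^{1/p}$; hence $|\Delta^m\varphi|\le C\varepsilon^{-2m}\varphi^{1/p}$ there. On $\{\frac12<|y|<\frac34\}$ both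 $v$ and $\Delta^m\varphi=\Delta^m\zeta^k$ are bounded independently of $\varepsilon$, and elsewhere $\Delta^m\varphi=0$. With $I=\int_BV\varphi<\infty$, integration by parts and \eqref{eq:annulus} give
\[
I=\int_Bv\,(-\Delta)^m\varphi\le CI^{1/p}+C\le\tfrac12I+C ,
\]
so $I\le C$ uniformly in $\varepsilon$. Fatou's lemma gives $\int_{|y|<1/2}V<\infty$, and $V$ is bounded on $\{\frac12\le|y|<1\}$.

\emph{Representation.} Fix $x\in B\setminus\{0\}$ and let $\varepsilon<|x|/4$. The function $\eta_\varepsilon v$, extended by $0$ at the origin, lies in $C^{2m}(\overline B)$, satisfies the Dirichlet conditions, and equals $v$ at $x$. Boggio's formula gives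
\[
v(x)=\int_BG(x,y)\eta_\varepsilon V\,dy+R_\varepsilon,\qquad R_\varepsilon=\int_BG(x,y)\big[(-\Delta)^m(\eta_\varepsilon v)-\eta_\varepsilon(-\Delta)^mv\big]dy .
\]
The bracket is a linear combination of products $D^\alpha\eta_\varepsilon\,D^\beta v$ with $|\alpha|\ge1$ and $|\alpha|+|\beta|=2m$. We have no bounds on the derivatives of $v$, so we move them onto the other factors. The function $G(x,\cdot)D^\alpha\eta_\varepsilon$ is smooth with support in $\overline{A_\varepsilon}$, a compact subset of $B\setminus\{0,x\}$, so there are no boundary terms. On $\{|y|\le|x|/2\}$ the derivatives of $G(x,\cdot)$ are bounded, so $|D^\beta(G(x,\cdot)D^\alpha\eta_\varepsilon)|\le C(x)\varepsilon^{-2m}$. By \eqref{eq:annulus} with $\varphi=1$,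
\[
|R_\varepsilon|\le C(x)\,\varepsilon^{-2m}\int_{A_\varepsilon}v\le C(x)\,\varepsilon^{2m/p}\,\|V\|_{L^1(B)}^{1/p}\to0 .
\]
Finally $G(x,\cdot)V\in L^1(B)$: on $\{|y|\le|x|/2\}$ the first factor is bounded and the second integrable, and on the rest of $B$ the second is bounded and the first integrable by (H3). Dominated convergence gives the identity in \eqref{eq:rep}. The integral is positive because $G>0$ and $V$ is positive on an open set.
\end{proof}

In the exterior variables $V(y)=|x|^{N+2m}u(x)^p$ and $dy=|x|^{-2N}dx$, so $V\in L^1(B)$ means $\int_{|x|>1}|x|^{2m-N}u^p\,dx<\infty$. This is the information at infinity that the equation provides by itself.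

\section{Radial symmetry}\label{sec:radial}

In the ball the hyperplanes can start at $\partial B$, where $v$ is bounded, and move toward the center. We follow the three steps of Lemma~\ref{lem:reflect}. The new point is the possible singularity at $0$. It is harmless because, as long as the hyperplane has not reached the origin, the singularity lies on the side where $v$ is claimed to be larger, and all upper bounds are needed only on the other side.

\begin{proposition}\label{prop:radial}
Let $1<p\le p_m$ and let $v$ be as in Proposition~\ref{prop:rep}. Then $v$ is radial.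
\end{proposition}

\begin{proof}
For $0<\lambda<1$ let $\Sigma_\lambda=\{x\in B:x_1>\lambda\}$, $x^\lambda=(2\lambda-x_1,x_2,\dots,x_N)$ and $0^\lambda=2\lambda e_1$. For $x\in\Sigma_\lambda$ and any $\xi$ with $\xi_1<\lambda$,
\begin{equation}\label{eq:geom}
|x-\xi|^2-|x^\lambda-\xi|^2=4(x_1-\lambda)(\lambda-\xi_1)>0 .
\end{equation}
Taking $\xi=0$ gives $|x^\lambda|<|x|$; so the reflected cap $\Sigma_\lambda'=\{x^\lambda:x\in\Sigma_\lambda\}$ lies in $B$, and $\theta(x^\lambda)>\theta(x)$. For $x\in\Sigma_\lambda\setminus\{0^\lambda\}$ let $z_\lambda(x)=v(x)-v(x^\lambda)$, and put $P_\lambda=\{z_\lambda>0\}$ and $M_\lambda=\sup_{\Sigma_\lambda}v$. Then $M_\lambda<\infty$, because $\overline{\Sigma_\lambda}$ is a compact subset of $\overline B\setminus\{0\}$.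

\emph{The basic inequality.} For $x\ne y$ in $\Sigma_\lambda$ let
\[
a=G(x^\lambda,y^\lambda)-G(x,y^\lambda),\qquad b=G(x^\lambda,y)-G(x,y).
\]
Put $d=|x-y|^2=|x^\lambda-y^\lambda|^2$ and $\bar d=|x-y^\lambda|^2=|x^\lambda-y|^2$; then $d<\bar d$ by \eqref{eq:geom} with $\xi=y^\lambda$. Lemma~\ref{lem:four} with $\alpha=\theta(x)$, $\alpha'=\theta(x^\lambda)$, $\beta=\theta(y)$, $\beta'=\theta(y^\lambda)$ gives $0<a\le C|x-y|^{2m-N}$ and $a+b>0$. For $\xi\in B\setminus\Sigma_\lambda'$ with $\xi_1<\lambda$ we have $G(x^\lambda,\xi)>G(x,\xi)$ by (H1), since passing from $x$ to $x^\lambda$ decreases the first argument of $H$ and increases the second. Apply \eqref{eq:rep} at $x^\lambda$ and at $x$, split $B$ up to a null set into $\Sigma_\lambda$, $\Sigma_\lambda'$ and the rest, and drop the nonnegative contribution of the rest. The result is $-z_\lambda(x)\ge\int_{\Sigma_\lambda}[aV(y^\lambda)+bV(y)]\,dy$, or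
\begin{equation}\label{eq:basic2}
z_\lambda(x)\le\int_{\Sigma_\lambda}a\,[V(y)-V(y^\lambda)]\,dy-\int_{\Sigma_\lambda}(a+b)V(y)\,dy .
\end{equation}
The integrals converge: $V$ is bounded on $\Sigma_\lambda$, $a$ and $b$ are integrable in $y$, and $aV(y^\lambda)\le G(x^\lambda,y^\lambda)V(y^\lambda)$ is integrable by \eqref{eq:rep}. Here we use $p\le p_m$: since $\sigma\ge0$ and $|y^\lambda|<|y|$, the weight satisfies $|y^\lambda|^{-2\sigma}\ge|y|^{-2\sigma}$, and since $|y|>\lambda$,
\begin{equation}\label{eq:weight2}
V(y)-V(y^\lambda)\le|y|^{-2\sigma}\big[v(y)^p-v(y^\lambda)^p\big]\le p\,\lambda^{-2\sigma}M_\lambda^{p-1}z_\lambda^+(y).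
\end{equation}

\emph{Small bad sets are empty.} For measurable $D$ choose $R$ with $R^N=|D|$; splitting $D$ into the parts inside and outside the ball of radius $R$ about $x$ gives $\int_D|x-y|^{2m-N}dy\le CR^{2m}+R^{2m-N}|D|=C|D|^{2m/N}$. With $S=\sup z_\lambda^+\le M_\lambda<\infty$, \eqref{eq:basic2} and \eqref{eq:weight2} yield $S\le C_1\lambda^{-2\sigma}M_\lambda^{p-1}|P_\lambda|^{2m/N}S$, where $C_1$ depends only on $m,N,p$. The factor $\lambda^{-2\sigma}M_\lambda^{p-1}$ is nonincreasing in $\lambda$. Hence for each $\Lambda\in(0,1)$ there is $\delta(\Lambda)>0$ such that $\lambda\ge\Lambda$ and $|P_\lambda|<\delta(\Lambda)$ imply $P_\lambda=\emptyset$.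

\emph{Continuation.} Since $|\Sigma_\lambda|\to0$ as $\lambda\to1$, we have $P_\lambda=\emptyset$ for $\lambda$ near $1$. Let $\lambda_0=\inf\{\lambda\in(0,1):P_\mu=\emptyset\text{ for all }\mu\in[\lambda,1)\}$ and suppose $\lambda_0>0$. If $x\in\Sigma_{\lambda_0}\setminus\{0^{\lambda_0}\}$, then $x\in\Sigma_\mu\setminus\{0^\mu\}$ for $\mu>\lambda_0$ close to $\lambda_0$, and letting $\mu\downarrow\lambda_0$ in $v(x)\le v(x^\mu)$ gives $z_{\lambda_0}(x)\le0$. Then the first integral in \eqref{eq:basic2} is nonpositive by \eqref{eq:weight2}, and the second is positive because $a+b>0$ and $V>0$. So $z_{\lambda_0}<0$ on $\Sigma_{\lambda_0}\setminus\{0^{\lambda_0}\}$. Let $\delta=\delta(\lambda_0/2)$ and choose a compact set $\mathcal K\subset\Sigma_{\lambda_0}\setminus\{0^{\lambda_0}\}$ with $|\Sigma_{\lambda_0}\setminus\mathcal K|<\delta/2$. The map $(x,\lambda)\mapsto v(x)-v(x^\lambda)$ is continuous near $\mathcal K\times\{\lambda_0\}$ and negative on it. So for $\lambda<\lambda_0$ close to $\lambda_0$ we have $z_\lambda<0$ on $\mathcal K$ and $|P_\lambda|\le|\Sigma_\lambda\setminus\Sigma_{\lambda_0}|+\delta/2<\delta$,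 hence $P_\lambda=\emptyset$. This contradicts the definition of $\lambda_0$, so $\lambda_0=0$.

Letting $\lambda\downarrow0$ gives $v(x_1,x')\le v(-x_1,x')$ for $x=(x_1,x')\in B$ with $x_1>0$. The hypotheses are invariant under orthogonal maps, so the same holds with $e_1$ replaced by any unit vector $e$, and by $-e$. Thus $v$ is symmetric about every hyperplane through $0$. Any two points of equal norm are exchanged by such a reflection, so $v$ is radial.
\end{proof}

For $m=2$ and $p=p_2$, Propositions~\ref{prop:rep} and~\ref{prop:radial} show that every nonnegative classical solution is radial, and Theorem~\ref{thm:A} already follows from the known result (ii). The next two sections exclude radial solutions directly, for all $m$ and all $p\le p_m$.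

\section{Monotonicity in the logarithmic variable}\label{sec:monotone}

\begin{proposition}\label{prop:mono}
Let $1<p\le p_m$, let $v$ be as in Proposition~\ref{prop:rep}, and write $v(e^{-t}\omega)=e^{\gamma t}w(t)$, as Proposition~\ref{prop:radial} allows. Then $w$ is nondecreasing on $[0,\infty)$.
\end{proposition}

\begin{proof}
We rewrite \eqref{eq:rep} on the half-line and check the hypotheses of Lemma~\ref{lem:reflect}. For $x=r\omega$, $y=\rho\omega'$ with $r=e^{-t}$, $\rho=e^{-s}$,
\begin{equation}\label{eq:dist}
|x-y|^2=r\rho\,\big(2\cosh(t-s)-2\omega\cdot\omega'\big),\qquad \theta(x)\theta(y)=r\rho\,(2\sinh t)(2\sinh s).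
\end{equation}
By (H2), $G(x,y)=c\,(r\rho)^{-\gamma}H\big(2\cosh(t-s)-2\omega\cdot\omega',\,4\sinh t\sinh s\big)$. Further $V(y)=\rho^{-\gamma-2m}F(s)$ with $F(s)=e^{\sigma s}w(s)^p$ by \eqref{eq:ball}, and $dy=\rho^N\,ds\,d\omega'$. The powers of $\rho$ cancel because $2\gamma+2m=N$, and \eqref{eq:rep} becomes $w(t)=\int_0^\infty K(t,s)F(s)\,ds$ with
\[
K(t,s)=c\int_{S^{N-1}}H\big(2\cosh(t-s)-2\omega\cdot\omega',\,4\sinh t\,\sinh s\big)\,d\omega' ,
\]
which does not depend on $\omega$. The structure is that of \eqref{eq:GH}: the first argument depends on $t,s$ only through $|t-s|$ and increases with it, and $2\sinh t$ plays the role of $\theta$ and increases away from the boundary $t=0$.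

Let $t,s\in(0,\lambda)$, $t\ne s$, and fix $\omega'$. Put $d=2\cosh(t-s)-2\omega\cdot\omega'>0$ and $\bar d=2\cosh(2\lambda-t-s)-2\omega\cdot\omega'$, so $d<\bar d$ because $|t-s|<2\lambda-t-s$. Apply Lemma~\ref{lem:four} with $\alpha=2\sinh t$, $\alpha'=2\sinh t^\lambda$, $\beta=2\sinh s$, $\beta'=2\sinh s^\lambda$, and integrate over $\omega'$. This gives (K2), and (K1) with
\[
\kappa(h)=cC_0\int_{S^{N-1}}(2\cosh h-2\omega\cdot\omega')^{-\gamma}\,d\omega' .
\]
For $s>2\lambda$ we have $|t^\lambda-s|<|t-s|$ and $\sinh t^\lambda>\sinh t$, so (K3) follows from (H1). To see that $\kappa\in L^1(\mathbb R)$, use the first identity in \eqref{eq:dist} with $r=1$ and $\rho=e^{-h}$: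
\[
\int_{\mathbb R}\kappa(h)\,dh=cC_0\int_{\mathbb R^N}|\omega-y|^{2m-N}\,|y|^{\gamma-N}\,dy .
\]
The integral converges near $y=\omega$ because $m>0$, near $y=0$ because $\gamma>0$, and at infinity because the integrand is of order $|y|^{-N-\gamma}$. Finally $w$ is continuous, positive on $(0,\infty)$ by \eqref{eq:rep}, and $\sigma\ge0$. Lemma~\ref{lem:reflect} applies.
\end{proof}

\section{Nonexistence for $p\le p_m$}\label{sec:contra}

Let $1<p\le p_m$ and suppose that \eqref{eq:ext} has a nontrivial nonnegative classical solution. By the preceding sections there is a nondecreasing function $w\in C^{2m}([0,\infty))$, positive on $(0,\infty)$, with $Lw=e^{\sigma t}w^p$ and $w^{(j)}(0)=0$ for $j\le m-1$. We derive a contradiction.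

\subsection*{An upper bound}
The equation limits the size of $w$ on average, and monotonicity turns this into a pointwise bound. Fix $\psi\in C_c^\infty((0,1))$ with $0\le\psi\le1$, $\psi\not\equiv0$, and let $\varphi=\psi^k$ with an integer $k\ge2mp'$. Every derivative of $\varphi$ of order at most $2m$ is bounded by $C\psi^{k-2m}\le C\varphi^{1/p}$, so $|L\varphi|\le C\varphi^{1/p}$. For $T>0$ let $\varphi_T=\varphi(\cdot-T)$ and $J_T=\int w^p\varphi_T$. Since $L$ has constant coefficients and only derivatives of even order, integration by parts gives $\int(Lw)\varphi_T=\int wL\varphi_T$. With H\"older's inequality on $(T,T+1)$,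
\[
e^{\sigma T}J_T\le\int e^{\sigma t}w^p\varphi_T=\int wL\varphi_T\le C\int w\varphi_T^{1/p}\le CJ_T^{1/p}.
\]
Hence $J_T\le Ce^{-\sigma p'T}$, and since $w\ge w(T)$ on $(T,T+1)$,
\begin{equation}\label{eq:upper}
w(T)^p\int\varphi\le J_T\le Ce^{-\sigma p'T}.
\end{equation}
If $p<p_m$, then $\sigma>0$, and \eqref{eq:upper} gives $0<w(1)\le w(T)\to0$ as $T\to\infty$, a contradiction.

\subsection*{The limit at infinity for $p=p_m$}
Now $\sigma=0$. By \eqref{eq:upper} the function $w$ is bounded, so $w(t)\uparrow\ell\in(0,\infty)$. Let $T\to\infty$ in $\int wL\varphi_T=\int w^p\varphi_T$. Since $\int L\varphi=c_0\int\varphi$, we get $c_0\ell=\ell^p$: the limit is the constant solution of Section~\ref{sec:forms}.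

The derivatives of $w$ tend to zero. On $[0,1]$ let $w_T=w(T+\cdot)$; then $L(w_T-\ell)=f_T:=w_T^p-\ell^p$, and $w_T-\ell\to0$, $f_T\to0$ uniformly. Let $\Gamma$ solve $L\Gamma=0$ with $\Gamma^{(j)}(0)=0$ for $j\le2m-2$ and $\Gamma^{(2m-1)}(0)=(-1)^m$. Then $g_T(t)=\int_0^t\Gamma(t-s)f_T(s)\,ds$ satisfies $Lg_T=f_T$ and $\|g_T\|_{C^{2m}[0,1]}\le C\|f_T\|_{C^0[0,1]}\to0$. The difference $h_T=w_T-\ell-g_T$ lies in the kernel of $L$ and tends to $0$ in $C^0[0,1]$. The kernel has dimension $2m$, all norms on it are equivalent, and so $h_T\to0$ in $C^{2m}[0,1]$. In particular $w^{(j)}(T)\to0$ as $T\to\infty$ for $1\le j\le2m-1$.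

\subsection*{The energy}
Because the equation is autonomous, multiplying it by $w'$ produces a conserved quantity. We need a primitive of $w'w^{(2j)}$; for $1\le j\le m$ let
\[
Q_j=\sum_{i=1}^{j-1}(-1)^{i-1}w^{(i)}w^{(2j-i)}+\frac{(-1)^{j-1}}2\big(w^{(j)}\big)^2 ,
\]
so that $Q_1=\frac12w'^2$ and $Q_2=w'w'''-\frac12w''^2$. With $X_i=w^{(i)}w^{(2j+1-i)}$, the derivative of $w^{(i)}w^{(2j-i)}$ is $X_i+X_{i+1}$ and that of $\frac12(w^{(j)})^2$ is $X_j$, so
\[
Q_j'=\sum_{i=1}^{j-1}(-1)^{i-1}(X_i+X_{i+1})+(-1)^{j-1}X_j=X_1=w'w^{(2j)} .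
\]
Therefore
\[
E=\sum_{j=1}^m(-1)^jc_jQ_j+\frac{c_0}2w^2-\frac{w^{p+1}}{p+1}
\]
satisfies $E'=w'(Lw-w^p)=0$ on $[0,\infty)$. At $t=0$ every term of $E$ contains a factor $w^{(i)}(0)=0$ with $i\le m-1$, except the last term of $Q_m$. Since $c_m=1$, $E(0)=-\frac12w^{(m)}(0)^2\le0$. As $t\to\infty$ every $Q_j$ tends to $0$, so
\[
\lim_{t\to\infty}E=\frac{c_0\ell^2}2-\frac{\ell^{p+1}}{p+1}=c_0\ell^2\Big(\frac12-\frac1{p+1}\Big)>0 .
\]
This contradicts the constancy of $E$ and proves the nonexistence part of Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}.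

\begin{remark}
The Dirichlet conditions were used in two places: in Boggio's formula, where the factor $\theta(x)\theta(y)$ produces the strict inequality $a+b>0$, and in the sign of $E(0)$. The constant solution $w\equiv\ell$ is positive, nondecreasing and bounded, and has $E>0$; only the boundary conditions exclude it.
\end{remark}

\section{Existence for $p>p_m$}\label{sec:exist}

Now $\sigma<0$; put $\tau=-2\sigma>0$. We solve $(-\Delta)^mv=|x|^\tau v^p$ in $B\setminus\{0\}$ by minimization and transform back. Since $p+1>p_m+1=\frac{2N}{N-2m}$, the Sobolev inequality does not control the nonlinear term. Radial functions, however, can be large only near the origin, and there the weight $|x|^\tau$ vanishes.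

Let $H^m_0(B)$ be the closure of $C_c^\infty(B)$ in $H^m(B)$, and let $X$ be the closed subspace of radial functions. We use the scalar product
\[
\langle f,g\rangle=\int_B\Delta^{m/2}f\,\Delta^{m/2}g\ \ (m\text{ even}),\qquad \langle f,g\rangle=\int_B\nabla\Delta^{(m-1)/2}f\cdot\nabla\Delta^{(m-1)/2}g\ \ (m\text{ odd}),
\]
with norm $\|\cdot\|$. Plancherel's theorem gives $\|f\|^2=\int_B|D^mf|^2$, where $|D^mf|^2=\sum_{i_1,\dots,i_m}|\partial_{i_1}\cdots\partial_{i_m}f|^2$, and by Poincar\'e's inequality $\|\cdot\|$ is equivalent to the $H^m$ norm on $H^m_0(B)$. Averaging over the orthogonal group is bounded on $H^m(B)$, preserves $C_c^\infty(B)$ and fixes $X$, so radial functions in $C_c^\infty(B)$ are dense in $X$. Integration by parts and density give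
\begin{equation}\label{eq:parts}
\langle f,\varphi\rangle=\int_Bf\,(-\Delta)^m\varphi\qquad\big(f\in H^m_0(B),\ \varphi\in C^\infty(\overline B)\big).
\end{equation}

\begin{lemma}\label{lem:pointwise}
Every $f\in X$ has a representative that is continuous on $\overline B\setminus\{0\}$ and satisfies $|f(x)|\le C\|f\|\,|x|^{-\gamma}$.
\end{lemma}

\begin{proof}
For $g\in C_c^\infty(B)$ and $1\le k<N/2$, the identity $\operatorname{div}(x|x|^{-2k})=(N-2k)|x|^{-2k}$ gives
\[
(N-2k)\int|x|^{-2k}g^2=-2\int|x|^{-2k}g\,x\cdot\nabla g\le2\Big(\int|x|^{-2k}g^2\Big)^{1/2}\Big(\int|x|^{2-2k}|\nabla g|^2\Big)^{1/2},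
\]
which is Hardy's inequality $\int|x|^{-2k}g^2\le C\int|x|^{2-2k}|\nabla g|^2$. Apply it with $k=m-1,\dots,1$ to the components of $Df,\dots,D^{m-1}f$ to get $\int|x|^{2-2m}|\nabla f|^2\le C\|f\|^2$ for $f\in C_c^\infty(B)$; for $m=1$ this is an identity. If $f$ is also radial, the left side is $|S^{N-1}|\int_0^1f'(\rho)^2\rho^{N+1-2m}d\rho$, and
\[
|f(r)|\le\int_r^1|f'|\le\Big(\int_0^1f'^2\rho^{N+1-2m}d\rho\Big)^{1/2}\Big(\int_r^1\rho^{2m-1-N}d\rho\Big)^{1/2}\le C\|f\|\,r^{-\gamma}.
\]
For $f\in X$ take radial $f_n\in C_c^\infty(B)$ with $f_n\to f$ in $X$. The bound applied to $f_n-f_l$ shows that $f_n$ converges locally uniformly on $\overline B\setminus\{0\}$, and the claim follows.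
\end{proof}

\begin{proof}[Proof of existence in Theorem~\ref{thm:B}]
\emph{The functional.} Let $\Phi(f)=\int_B|x|^\tau(f^+)^{p+1}$ for $f\in X$. By Lemma~\ref{lem:pointwise} the integrand is at most $C\|f\|^{p+1}|x|^{\tau-(p+1)\gamma}$. Since $p\gamma=\frac{N+2m}2+\frac\tau2$, we have $N+\tau-(p+1)\gamma=\frac\tau2>0$, so $|x|^{\tau-(p+1)\gamma}$ is integrable on $B$. This is where $p>p_m$ is used. If $f_n\rightharpoonup f$ weakly in $X$, then $\|f_n\|$ is bounded and $f_n(x)\to f(x)$ for each $x\ne0$, because evaluation at $x$ is a bounded linear functional by Lemma~\ref{lem:pointwise}; dominated convergence gives $\Phi(f_n)\to\Phi(f)$. The same majorant allows differentiation under the integral: $\frac d{d\varepsilon}\Phi(f+\varepsilon\varphi)|_{\varepsilon=0}=(p+1)\int_B|x|^\tau(f^+)^p\varphi$ for $f,\varphi\in X$.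

\emph{The minimizer.} A minimizing sequence for $\|f\|^2$ on the nonempty set $\{\Phi=1\}$ is bounded and has a weakly convergent subsequence. Its limit $v$ satisfies $\Phi(v)=1$ and is a minimizer, because the norm is weakly lower semicontinuous. By homogeneity $v$ minimizes $\|f\|^2\Phi(f)^{-2/(p+1)}$ on $\{\Phi>0\}$. Differentiating along $f=v+\varepsilon\varphi$ at $\varepsilon=0$ gives
\begin{equation}\label{eq:EL}
\langle v,\varphi\rangle=\mu\int_B|x|^\tau(v^+)^p\varphi\quad\text{for all }\varphi\in X,\qquad \mu=\|v\|^2>0 .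
\end{equation}

\emph{Sign.} We use the positivity of $G$ by duality. Let $0\le\psi\in C_c^\infty(B)$ be radial. Convolving $\psi$ with the fundamental solution $C|x|^{2m-N}$ of $(-\Delta)^m$ gives a smooth radial $\varphi_0$ with $(-\Delta)^m\varphi_0=\psi$. Let $q$ be the Taylor polynomial of degree $m-1$ at $1$ of $\varrho\mapsto\varphi_0(\sqrt\varrho\,e_1)$, and let $\varphi=\varphi_0-q(|x|^2)$. Since $q(|x|^2)$ is a polynomial of degree at most $2m-2$, we still have $(-\Delta)^m\varphi=\psi$, and $\varphi\in C^\infty(\overline B)$ is radial and vanishes to order $m$ on $\partial B$. Its extension by zero lies in $H^m(\mathbb R^N)$, so dilation and mollification show $\varphi\in X$. Boggio's formula gives $\varphi=\int_BG(\cdot,y)\psi(y)\,dy\ge0$. By \eqref{eq:parts} and \eqref{eq:EL}, $\int_Bv\psi=\langle v,\varphi\rangle\ge0$. As $v$ is radial and $\psi$ is arbitrary, $v\ge0$; and $v\not\equiv0$ because $\Phi(v)=1$.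

\emph{Regularity.} Write $v=r^{-\gamma}w(t)$ with $r=e^{-t}$; then $w\in C([0,\infty))$ by Lemma~\ref{lem:pointwise}. Take $\varphi=r^{-\gamma}\chi(t)$ with $\chi\in C_c^\infty((0,\infty))$ in \eqref{eq:EL}. By \eqref{eq:parts}, Lemma~\ref{lem:cyl}, $dx=r^N\,dt\,d\omega$ and $2\gamma+2m=N$, the left side is $|S^{N-1}|\int wL\chi\,dt$; since $|x|^\tau v^p=r^{-\gamma-2m}e^{\sigma t}w^p$, the right side is $\mu|S^{N-1}|\int e^{\sigma t}w^p\chi\,dt$. So $Lw=f:=\mu e^{\sigma t}w^p$ in the sense of distributions on $(0,\infty)$, with $f\in C([0,\infty))$. With $\Gamma$ as in Section~\ref{sec:contra}, $g(t)=\int_0^t\Gamma(t-s)f(s)\,ds$ lies in $C^{2m}([0,\infty))$ and solves $Lg=f$. The difference $w-g$ is a distributional solution of the homogeneous equation, hence a linear combination of the functions $e^{\pm\gamma_it}$. Thus $w\in C^{2m}([0,\infty))$, so $v\in C^{2m}(\overline B\setminus\{0\})$, and $(-\Delta)^mv=\mu|x|^\tau v^p$ pointwise in $B\setminus\{0\}$ by Lemma~\ref{lem:cyl}. For the boundary values, take radial $v_n\in C_c^\infty(B)$ with $v_n\to v$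 in $H^m(B)$. Since $|\partial_r^jf|\le|D^jf|$, the radial profiles converge in $H^m((\frac12,1))$, hence in $C^{m-1}([\frac12,1])$, and so $\partial_r^jv=0$ at $r=1$ for $j\le m-1$.

\emph{Conclusion.} The function $\tilde v=\mu^{1/(p-1)}v$ satisfies \eqref{eq:ball} and the Dirichlet conditions, and it is positive in $B\setminus\{0\}$ by Proposition~\ref{prop:rep}. By Section~\ref{sec:forms}, $u(x)=|x|^{2m-N}\tilde v(x/|x|^2)$ is a radial classical solution of \eqref{eq:ext} that is positive in $\mathbb R^N\setminus\overline B$.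
\end{proof}

\begin{remark}
This solution shows that Proposition~\ref{prop:mono} fails for $p>p_m$, where the weight has the wrong monotonicity in \eqref{eq:weight1}. Lemma~\ref{lem:pointwise} says that $\sup|x|^\gamma|f|\le C\|f\|$ on $X$, so $w=r^\gamma v$ is the uniform limit of the functions $r^\gamma v_n$, each of which tends to $0$ as $r\to0$. Hence $w(0)=0$, $w>0$ on $(0,\infty)$, and $w(t)\to0$ as $t\to\infty$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Boggio} Boggio, 1905.

\bibitem{GGS} Gazzola, Grunau, and Sweers, \emph{Polyharmonic Boundary Value Problems}.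

\bibitem{Liouville} \emph{Liouville type results for semilinear biharmonic problems in exterior domains}, doi:10.1007/s00526-020-1721-y,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s00526-020-1721-y.pdf}.

\end{thebibliography}
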